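# Three-person matching pennies with equal recall

## 1. The guess $\frac34$, tested for $k=0$ and for $T\le k+1$

Three quarters: that is the number one would guess, and here is the situation it refers to. Three players each choose a bit. Player 1 receives
$$u(a^1,a^2,a^3)=1-\mathbf 1_{\{a^1=a^2=a^3\}},$$
so he loses only when all three bits agree. The payoffs of Players 2 and 3 are disregarded; they are a team that tries to hold Player 1 down. The two team members randomize independently. If each tosses a fair coin, they both hit Player 1's bit with probability $\frac14$, and he gets $\frac34$. Now let the game be repeated, and let all three players have the same memory: the last $k$ action profiles. Player 1 sees everything that the team members see of each other, so it seems that they have no way to coordinate behind his back. One expects his value to stay near $\frac34$. We make the question precise and test this.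

**Definition 1 (two min-max values).** For a three-person game $G=\langle A_1\times A_2\times A_3,u\rangle$ let
$$Val'G=\min_{(\mu,\nu)\in\Delta(A_2)\times\Delta(A_3)}\max_{a^1\in A_1}\mathbb E_{\mu(a^2)\times\nu(a^3)}u,\qquad Val''G=\min_{\pi\in\Delta(A_2\times A_3)}\max_{a^1\in A_1}\mathbb E_{\pi(a^2,a^3)}u .$$
The first is the mixed min-max value of Player 1, the second the correlated min-max value.

For matching pennies, $Val'G=\min\max(1-\mu_0\nu_0,\,1-\mu_1\nu_1)$. Since $\mu_0\mu_1\le\frac14$ and $\nu_0\nu_1\le\frac14$, the product of $\mu_0\nu_0$ and $\mu_1\nu_1$ is at most $\frac1{16}$, so one of them is at most $\frac14$; fair coins give equality, and $Val'G=\frac34$. On the other hand $Val''G=\min\max(1-\pi_{00},1-\pi_{11})=\frac12$, because $\pi_{00}+\pi_{11}\le1$, with equality for $\pi_{00}=\pi_{11}=\frac12$.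

**Definition 2 (recall).** In a $k$-recall strategy the action at each stage depends only on the last $k$ action profiles, or on the whole history if it has length less than $k$. So a pure $k$-recall strategy is a map from histories of length at most $k$ to the player's action set, and there are finitely many of them. A mixed $k$-recall strategy is a probability distribution over pure ones: the random choice is made once, before play starts.

As an example, take $k=2$ and let a player try to repeat the word $0011$ forever. Its cyclic windows of length $2$ are $00,01,11,10$, all different, so his last two actions tell him what comes next (and histories of length $0$ and $1$ reveal their own length). This is a $2$-recall strategy. For $0001$ the windows are $00,00,01,10$; after $00$ the continuation can be $0$ or $1$, and his own last two actions do not decide.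

**Definition 3 (repeated game).** For $T\in\{1,2,\dots\}\cup\{\infty\}$, $G^T[k,k,k]$ is the $T$-fold repetition of $G$ in which every player is restricted to $k$-recall strategies. Player 1's payoff is $\mathbb E\big[\frac1T\sum_{t\le T}u(a_t)\big]$ for finite $T$, and the expectation of $\lim_n\frac1n\sum_{t\le n}u(a_t)$ for $T=\infty$. The limit exists, since under pure bounded-recall strategies the play is eventually periodic. $Val'G^T[k,k,k]$ is the minimum, over pairs of independent mixed $k$-recall strategies of Players 2 and 3, of the maximum over $k$-recall strategies of Player 1 of his expected payoff.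

It is known that for every three-person game $G$ there is $\varepsilon_G(k)\to0$, depending only on $G$ and $k$, such that for all $T\ge k$, including $T=\infty$,
$$Val''G-\varepsilon_G(k)\le Val'G^{T}[k,k,k]\le Val'G+\varepsilon_G(k). \tag{1}$$
For matching pennies this leaves the interval from $\frac12$ to $\frac34$. The problem, from the article "A Survey on Entropy and Economic Behaviour", is whether $\lim_{k\to\infty}Val'G^\infty[k,k,k]$ exists for matching pennies, and what it is.

**Check 1: $k=0$.** The definition makes sense for $k=0$: a pure $0$-recall strategy is a constant action. Every stage repeats the first, the payoff is that of the one-shot game, and the value is exactly $\frac34$ for every $T$, including $T=\infty$.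

**Check 2: $T\le k+1$.** Here nobody forgets anything, and the value is again exactly $\frac34$. The team can toss fresh fair coins at each of the $T$ stages (a pure strategy may depend on the length of the history, which is at most $k$), so it holds Player 1 to $\frac34$. Conversely, let independent mixed strategies of Players 2 and 3 be given. Let a history $H$ have positive probability when Player 1 uses a pure strategy. The pairs $(\sigma_2,\sigma_3)$ of pure strategies consistent with $H$ are those for which $\sigma_2$ prescribes Player 2's actions along $H$ and $\sigma_3$ prescribes Player 3's. This is a rectangle $\Sigma_2(H)\times\Sigma_3(H)$. So, given $H$, the pair $(\sigma_2,\sigma_3)$ still has a product distribution, the next actions of the team are independent, and by $Val'G=\frac34$ one of Player 1's actions gives at least $\frac34$ at this stage. He knows all of $H$, so he can use that action after each $H$, and he gets at least $\frac34$ on average.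

Both checks support the guess. The second also suggests a proof: compute the posterior given what Player 1 sees, note that it is a product, and reply to it.

## 2. The forgotten past: a posterior that is not a product

The proof in Check 2 stops at the word "rectangle" as soon as a profile is forgotten. Given only the last $k$ profiles, the set of consistent pairs $(\sigma_2,\sigma_3)$ is a union of rectangles, one for each possible forgotten past. A union of rectangles need not be a rectangle.

**Example ($k=1$, $T=3$).** Player 2 draws a fair bit $x$, Player 3 independently a fair bit $y$. At stage 1 they play the pair $(x,y)$. Afterwards each looks at the last pair only. Player 2 plays $0$ after $(0,0)$ and $(1,1)$, plays $x$ after $(0,1)$, and $1$ after $(1,0)$. Player 3 plays $1$ after $(0,0)$ and $(1,1)$, plays $y$ after $(0,1)$, and $0$ after $(1,0)$. The pairs at stages 1, 2, 3 are: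

* $x=y=0$: $(0,0),(0,1),(0,0)$;
* $x=y=1$: $(1,1),(0,1),(1,1)$;
* $x=0,y=1$: $(0,1),(0,1),(0,1)$;
* $x=1,y=0$: $(1,0),(1,0),(1,0)$.

Suppose that Player 1, before stage 3, knows only that the last pair was $(0,1)$. Then $(x,y)$ is uniform on $\{(0,0),(1,1),(0,1)\}$, which is not a rectangle. The next pair is $(0,0)$, $(1,1)$ or $(0,1)$ with probability $\frac13$ each, and his best reply gives $\frac23<\frac34$. A coincidence $x=y$ happened, the window $(0,1)$ hides its value, and the private bits of the two players remember it.

Player 1 has a counter-move in this example. His own actions are part of the profile that he sees. At stage 2 he may play $a=x$ after $(0,0)$ or $(1,1)$; this costs nothing, since the pair at stage 2 is then $(0,1)$. At stage 3 he sees $a$ and plays $1-a$. Then he wins for certain after the pair $(0,1)$. His own actions are a memory channel of one bit per stage, $k$ bits per window. The team must hide more than that.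

**A public code does not help.** One might let the team agree openly on a long random word and play it. If from some stage on the next pair is a fixed function $\Phi$ of the last $k$ pairs, the same for all draws of the team's strategies, then Player 1 sees the same $k$ pairs, computes $\Phi$, and whenever the next pair is $(0,0)$ or $(1,1)$ plays the opposite bit. He loses at no such stage. So the continuation must depend on the private information of Player 2, and also on the private information of Player 3, and the two must nevertheless agree.

## 3. The theorem, and a count of keys against table entries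

Throughout, $\log=\log_2$, and "for large $k$" means for all $k\ge k_0$ with $k_0$ an absolute constant.

**Theorem.** For large $k$, uniformly in $T\in[2^kk^{24},\infty]$ (in particular for $T=\infty$),
$$\tfrac12-3\cdot2^{-k/16}\;\le\; Val'G^{T}[k,k,k]\;\le\; \tfrac12+\frac{150\log k}{k}. \tag{2}$$
Consequently $\lim_{k\to\infty}Val'G^\infty[k,k,k]$ exists and equals $\frac12=Val''G$.

No optimality is claimed for the rate or for the range of $T$. The guess $\frac34$ is wrong for $T=\infty$, although it is exact for $T\le k+1$.

The lower bound is Section 5. The upper bound enlarges the example. Players 2 and 3 draw private random functions $f,g:\{0,\dots,J-1\}\to\{0,1\}^B$. They run through $j=0,1,2,\dots$, with a counter written into their own play, until $f(j)=g(j)$. This creates a common **key** $s=(j,f(j))=(j,g(j))$. From then on they play, over and over, a word $z(s)$ from a fixed code chosen at random in advance. The windows of this play are to have the property that a window together with $f$ identifies $j$, hence $s$, and also the position in the word; likewise with $g$. The window alone does not.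

A count in exponents of $2$, ignoring powers of $k$, shows what is needed; the proof will make it exact.

* Let a window of $k$ pairs carry $k+\kappa$ bits. If window and $f$ are to determine $j$, there can be about $J\approx2^{k+\kappa}$ values of $j$.
* A coincidence is likely if $J$ is somewhat larger than $2^B$. Then there are $J2^B\approx J^2\approx2^{2k+2\kappa}$ keys: twice as many bits as one window of pairs carries.
* A strategy of Player 1 is a table. Its relevant entries are the windows of profiles: $k+\kappa$ bits of pairs and $k$ bits of his own actions. So there are about $2^{2k+\kappa}$ entries, and $2^{2^{2k+\kappa}}$ tables.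
* A given table that predicts a random word well does so with tiny probability, independently for different keys. A union bound over all tables works once the number of keys exceeds the number of entries.

So $2k+2\kappa$ has to beat $2k+\kappa$. If at every stage the pair were a random element of $\{(0,0),(1,1)\}$, a window would carry $k$ bits, $\kappa$ would be $0$, the two counts would come out even, and the powers of $k$ that we ignored would not be affordable. Therefore we insert, rarely, positions where the pair is uniform on all four values. These carry two bits and give $\kappa=\Theta(\log k)$, enough to beat any fixed power of $k$. The payoff lost at these positions produces the $\log k/k$ in (2).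

## 4. Hoeffding's inequality and two lemmas on random words

**Hoeffding's inequality.** If $S$ is the sum of $n$ i.i.d. fair bits and $\eta>0$, then $\Pr(S\ge(\frac12+\eta)n)\le e^{-2\eta^2n}$ and $\Pr(S\le(\frac12-\eta)n)\le e^{-2\eta^2n}$.

**Lemma 1 (guessing fresh bits).** Let $\xi_0,\xi_1,\dots$ be independent, let $D$ be a finite set of indices, and for $n\in D$ let $b_n$ be a fair bit that is a function of $\xi_n$, and $a_n$ a bit that is a function of $\xi_0,\dots,\xi_{n-1}$. Then the indicators $\mathbf 1\{a_n\ne b_n\}$, $n\in D$, are i.i.d. fair bits.

*Proof.* Given $\xi_0,\dots,\xi_{n-1}$, the bit $a_n$ is known and $b_n$ is fair, so the indicator at $n$ is $1$ with conditional probability $\frac12$. The earlier indicators are functions of $\xi_0,\dots,\xi_{n-1}$. So each indicator is fair and independent of all earlier ones. $\square$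

The next lemma says that a random cyclic word does not repeat itself.

**Lemma 2.** Let $z_0,\dots,z_{N-1}$ be independent (indices mod $N$), where $z_n$ takes each value with probability at most $2^{-\rho_n}$. If $u\not\equiv u'\pmod N$ and $L\le N/2$, then
$$\Pr(z_{u+i}=z_{u'+i},\ 0\le i<L)\le2^{-R},$$
where $R$ is the smaller of the sums of $\rho_n$ over the two arcs $[u,u+L)$ and $[u',u'+L)$.

*Proof.* Exchanging $u$ and $u'$ if necessary, we may assume that $\delta:=(u'-u)\bmod N\in(0,N/2]$. As $\delta+L\le N$, the positions $u,u+1,\dots,u+\delta+L-1$ are distinct mod $N$. Reveal them in this order. The arcs may overlap, but position $u'+i=u+\delta+i$ always comes after $u+i$. Hence, given everything revealed before it, $z_{u'+i}$ equals the already known value $z_{u+i}$ with probability at most $2^{-\rho_{u'+i}}$. The equalities for smaller indices $i$ are decided by what was revealed before, so we may multiply the conditional probabilities over $i=0,\dots,L-1$. The result is $2^{-R'}$, with $R'$ the sum over the arc $[u',u'+L)$, and $R'\ge R$. $\square$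

## 5. Player 1 secures almost $\frac12$

For $T=\infty$, (1) already gives $\liminf\ge Val''G=\frac12$. Here is a direct proof with the rate in (2), for all $T\ge2^{k/2}$.

**Step 1 (a random periodic word).** The purpose is a mixed strategy of Player 1 that looks like coin tossing but has recall $k$. Let $P=\lfloor2^{k/4}\rfloor$ and $\eta=2^{-k/16}$; for large $k$ we have $k\le2^{k/16}$ and $k\le P/2$. Player 1 draws $c\in\{0,1\}^P$ uniformly. If the $P$ cyclic windows of length $k$ of $c$ are distinct, he plays $c$ periodically. This has recall $k$: histories shorter than $k$ reveal their length, and later his own last $k$ actions reveal the position. Otherwise he always plays $0$. By Lemma 2 (with $\rho_n=1$, $L=k$) and a union over pairs of positions, the windows fail to be distinct with probability at most $P^22^{-k}\le2^{-k/2}$.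

**Step 2 (the team cannot follow the word).** Fix pure strategies $\sigma_2,\sigma_3$. Consider a pass, that is, one period of $c$. Let $\omega\in(\{0,1\}^2)^k$ be the pairs of actions of Players 2 and 3 at positions $0,\dots,k-1$ of the pass. For $k\le n<P$ the last $k$ profiles lie within the pass, so by induction on $n$ the actions of Players 2 and 3 at position $n$ are functions of $\omega$ and $c_0,\dots,c_{n-1}$ only. Write $x_n$ for that of Player 2. Then $u\ge\mathbf 1\{c_n\ne x_n\}$ at position $n$.

For each fixed word $\omega$, regard $x_n$ as the function of $c_0,\dots,c_{n-1}$ so defined. By Lemma 1 the indicators $\mathbf 1\{c_n\ne x_n\}$, $k\le n<P$, are i.i.d. fair bits. By Hoeffding and a union over the $4^k$ words $\omega$, the probability that for some $\omega$ their sum is below $(\frac12-\eta)(P-k)$ is at most $4^ke^{-2\eta^2(P-k)}$. For large $k$, $P-k\ge\frac12 2^{k/4}$, so $\eta^2(P-k)\ge\frac12 2^{k/8}$, and the bound is at most $4^ke^{-2^{k/8}}\le2^{-k}$. The union over $\omega$ is what lets us treat all passes at once, although their initial words $\omega$ may differ and may depend on $c$.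

**Step 3 (collecting the payoff).** If the windows of $c$ are distinct and the event of Step 2 does not occur, every complete pass gives Player 1 at least $(\frac12-\eta)(P-k)$. An incomplete last pass costs at most $P/T\le2^{-k/4}$ in the average. Hence his expected payoff is at least
$$\tfrac12-\eta-\tfrac kP-2^{-k/4}-2^{-k/2}-2^{-k}\ge\tfrac12-3\cdot2^{-k/16}$$
for large $k$; note that $k/P\le2\cdot2^{k/16-k/4}$. This holds against every pure pair, so averaged over $(\sigma_2,\sigma_3)$ it holds against any given mixed pair; then some pure strategy of Player 1 does at least as well against that pair. As $2^kk^{24}\ge2^{k/2}$, the lower bound in (2) is proved.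

## 6. Parameters for the upper bound

From here on we build the team's strategies. Write $\Omega=\{0,1\}^2$ for the pairs $(x,y)$ of actions of Players 2 and 3, and $\#:=(1,1)$. The strategies will ignore Player 1's actions, and "window" means the last $k$ pairs. All choices below are made with $k$ large.

* **Spacing.** $q=\lfloor k/(28\log k)\rfloor$ and $\kappa=\lfloor k/q\rfloor$. Since $k/q\ge28\log k$, and $k/q\le28\log k/(1-28\log k/k)\le29\log k$, we have $28\log k-1\le\kappa\le29\log k$ and
$$\tfrac12k^{28}\le2^\kappa\le k^{29}. \tag{3}$$
Also $q\ge k/(28\log k)-1\ge k/(29\log k)$.
* **Word length.** $N=qk^3$ and $N'=N+k$, so $k^3\le N'\le2k^4$.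
* **Range of the counter.** $J=3^m$, with $m$ maximal subject to $3^m\le2^{k+\kappa}/N'^3$. So
$$J2^{-(k+\kappa)}\le N'^{-3},\qquad J\ge\frac{2^{k+\kappa}}{3N'^3}\ge2^k, \tag{4}$$
the last because $2^\kappa\ge k^{28}/2\ge24k^{12}\ge3N'^3$. Moreover $m\le(k+\kappa)/\log3\le0.64k$ as $1/\log3<0.631$, and $m\ge k/\log3>q$.
* **Length of the values of $f,g$.** $B=\lfloor\log J\rfloor-\lceil\log k\rceil$. Then $2\le B\le2k$. Since $\log k\le\log J-B\le\log k+2$,
$$k\le J2^{-B}\le4k. \tag{5}$$
* **Keys.** $\mathcal S=\{0,\dots,J-1\}\times\{0,1\}^B$. By (4) and (5),
$$|\mathcal S|=J2^B=\frac{J^2}{J2^{-B}}\ge\frac{J^2}{4k}\ge\frac{2^{2k+2\kappa}}{36\,kN'^6}. \tag{6}$$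
* **Blocks of the search.** $d=\lceil\log_3(B+1)\rceil$, $h=d+3$ (header length), $\ell=h+m$ (block length). As $m\le0.64k$ and $d=O(\log k)$, we have $\ell+h\le k$. As $B\ge k-\log k-2$ and $\ell\ge2$, we have $B\ell\ge k$.

We also use freely that $q\ge20$, $k\ge q+1$ and $k\le N/4$.

## 7. A random code with markers

For each $s\in\mathcal S$ let $z(s)=(z_0(s),\dots,z_{N-1}(s))\in\Omega^N$, indices mod $N$, be random with independent coordinates, independently over $s$, as follows:

* $n\bmod q\in\{0,1\}$ (forced positions): $z_n=\#$;
* $n\bmod q\in\{2,3,4\}$ (free positions): $z_n$ uniform on $\Omega$;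
* otherwise (diagonal positions): $z_n$ uniform on $\{(0,0),(1,1)\}$.

The forced pairs $\#\#$ are markers that will never occur during the search. The free positions supply the extra bits $\kappa$. The diagonal positions do the work: there the payoff is $u=\mathbf 1\{a\ne\text{common bit}\}$, where $a$ is Player 1's action. With $q=7$, for instance, one period of the pattern is forced, forced, free, free, free, diagonal, diagonal, and carries $0+0+2+2+2+1+1=8$ bits.

In general position $n$ carries $\rho_n=0,2,1$ bits in the three cases: it takes each value with probability at most $2^{-\rho_n}$. A full period carries $6+(q-5)=q+1$ bits. In a stretch of $r<q$ consecutive positions at most two are forced and at most three are free, so it carries between $r-2$ and $r+3$ bits. Since $q\mid N$, the pattern is unbroken around the cycle, and $L\le N$ consecutive cyclic positions carry at least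
$$b(L):=L+\lfloor L/q\rfloor-2 \tag{7}$$
and at most $L+\lfloor L/q\rfloor+3$ bits. In particular $b(k)=k+\kappa-2$.

The code stays random until Section 12. There one realization is fixed, and from then on it is a parameter of the strategies.

## 8. The search for a coincidence, with a counter in ternary digits

Player 2 draws $f:\{0,\dots,J-1\}\to\{0,1\}^B$ uniformly; Player 3 independently draws such a $g$. Put $f_2=f$, $f_3=g$. They want the first $j$ with $f(j)=g(j)$, remembering only $k$ pairs. Writing $j$ takes $m\approx0.63k$ stages and writing $f(j)$ in addition would not fit, so they compare one bit at a time and repeat $j$ each time.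

**Definition 4 (blocks).** Ternary digits $0,1,2$ are written as the symbols $(0,0),(0,1),(1,0)$. A block with content $(j,b,v,v')$, where $0\le j<J$, $1\le b\le B$, $v,v'\in\{0,1\}$, is
$$\#\;|\;d\text{ digits of }b\;|\;(v,0)\;|\;(0,v')\;|\;m\text{ ternary digits }j_1,\dots,j_m\text{ of }j,\text{ least significant first.}$$
Its length is $\ell$, and $\#=(1,1)$ occurs only at its start. The block **passes** if $v=v'$.

**Definition 5 (search sequence).** This is a sequence of blocks, each having $v=f(j)_b$ and $v'=g(j)_b$. The first has $(j,b)=(0,1)$. After a block with $(j,b)$: if it does not pass, the next has $(j+1\bmod J,1)$; if it passes and $b<B$, the next has $(j,b+1)$; if it passes and $b=B$, the search ends.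

A toy instance: $m=2$, $B=2$, so $d=1$, $h=4$, $\ell=6$. Let $f(0)=01$, $g(0)=00$ and $f(1)=g(1)=10$. The search sequence is
$$\begin{aligned}&\#\,|\,1\,|\,(0,0)\,|\,(0,0)\,|\,0\,0\qquad\text{passes},\\ &\#\,|\,2\,|\,(1,0)\,|\,(0,0)\,|\,0\,0\qquad\text{does not pass},\\ &\#\,|\,1\,|\,(1,0)\,|\,(0,1)\,|\,1\,0\qquad\text{passes},\\ &\#\,|\,2\,|\,(0,0)\,|\,(0,0)\,|\,1\,0\qquad\text{passes, and the search ends with } j=1.\end{aligned}$$

If $j^*:=\min\{j:f(j)=g(j)\}$ exists, the search ends after at most $JB\ell$ stages, and its last $B$ blocks are those of $j^*$ for $b=1,\dots,B$. In particular the search lasts at least $B\ell\ge k$ stages. If $j^*$ does not exist, it never ends.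

**Lemma 3 (search rule).** While the search is in progress, Player $i$ can compute his next action from $f_i$ and the last $k$ pairs (or the whole history of pairs if shorter than $k$).

*Proof.* We must recover from the window where we are and what to write, including the increment of the counter. For histories shorter than $\ell$, in the first block, the position is the length of the history and $(j,b)=(0,1)$ is known. Later, let $e$ be the number of symbols from the last $\#$ to the end, inclusive. Since the $\#$'s are exactly the block starts, the number $\pi$ of symbols of the current block already played is $\pi=e$ if $e<\ell$, and $\pi=0$ if $e=\ell$.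

* $\pi=0$: play $\#$.
* $1\le\pi<h$: the complete previous block is visible, because $\ell+\pi\le k$, so the pair $(j',b')$ of the new block is known. Both players play the digits of $b'$; then Player 2 plays $f(j')_{b'}$ while Player 3 plays $0$; then Player 2 plays $0$ while Player 3 plays $g(j')_{b'}$. Each needs only his own function.
* $h\le\pi<\ell$: digit $i_0=\pi-h+1$ of $j'$ must be played. The last $\ell$ symbols are symbols $0,\dots,\pi-1$ of the current block and symbols $\pi,\dots,\ell-1$ of the previous block. So they show $b'$, the new digits $j'_1,\dots,j'_{i_0-1}$, and the old digit $j_{i_0}$. If $b'\ge2$, then $j'=j$, and they play $j_{i_0}$. If $b'=1$, then $j'=j+1\bmod J$; they play $j_{i_0}+1\bmod3$ if $j'_1=\dots=j'_{i_0-1}=0$ (for $i_0=1$ this holds vacuously), and $j_{i_0}$ otherwise.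

The last prescription is correct. When $1$ is added, there is a carry into place $i_0$ if and only if $j_1=\dots=j_{i_0-1}=2$. If these digits are all $2$, the new digits there are all $0$. Conversely, if $j'_1=0$ then $j_1=2$, so there is a carry into place 2; then $j'_2=0$ gives $j_2=2$, and so on. $\square$

The rule reads only the word in front of the player. So, given $f_i$, it is a well-defined function on the set of words that are truncations to the last $k$ symbols of unfinished search sequences (over all possible $f,g$). On all other words let it prescribe $0$.

## 9. Playing the code from a window and a private function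

After the search each player must find his place in $z(s^*)$, using the window and his own function, and he must not be misled while the search is running.

**Definition 6 (continuations and their windows).** For $i\in\{2,3\}$ and $0\le j<J$, let $\zeta_i^j$ be the sequence indexed by $n\ge-B\ell$ that consists of the $B$ blocks $\beta_b(j)$, $b=1,\dots,B$, with content $(j,b,f_i(j)_b,f_i(j)_b)$, occupying positions $-B\ell,\dots,-1$, followed by $\zeta_i^j(n)=z_{n\bmod N}(j,f_i(j))$ for $n\ge0$. For $n\ge0$ let
$$\mathcal W_i(j,n)=(\zeta_i^j(n-k),\dots,\zeta_i^j(n-1)).$$
This makes sense because $B\ell\ge k$.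

So $\zeta_i^j$ is what Player $i$ expects to see if the coincidence occurs at $j$. He can compute it from $f_i$.

**Definition 7 (strategy of Player $i\in\{2,3\}$).** For histories shorter than $k$, use the search rule. For a full window $w$:

1. if $w=\mathcal W_i(j,n)$ for some $(j,n)$, take the lexicographically first such pair and play the Player-$i$ component of $\zeta_i^j(n)$;
2. otherwise apply the search rule to $w$.

For each $f_i$ this is a pure $k$-recall strategy, and $f,g$ are independent, so we have a pair of independent mixed $k$-recall strategies.

**Step 1 (rule 1 never acts while the search is in progress).** The purpose is to show that the search runs undisturbed. The search sequence contains no $\#\#$. For $n\ge2$ the window $\mathcal W_i(j,n)$ does contain $\#\#$: if $n\le k$ it contains $z_0z_1$; if $n>k$ it is a stretch of $k\ge q+1$ consecutive code symbols, and any $q+1$ consecutive positions contain a forced pair. For $n\in\{0,1\}$, $\mathcal W_i(j,n)$ ends with $\beta_B(j)$, respectively with $\beta_B(j)\#$ (note $k\ge\ell+1$). If a window of the actual search ended like this, then, since $\#$'s are exactly block starts, a passing block with $b=B$ would already have been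 completed, and the search would have ended.

So both players follow the search sequence until it ends. If $j^*$ exists, the window at the end of the search is the last $k$ symbols of the blocks of $j^*$, and since $f(j^*)=g(j^*)$ it equals $\mathcal W_2(j^*,0)=\mathcal W_3(j^*,0)$.

**Definition 8 (collision, good event).** Let $\mathcal R=\{0,\dots,N+k-1\}$. A *collision for Player $i$* is an equality $\mathcal W_i(j',n')=\mathcal W_i(j^*,n)$ with $n,n'\in\mathcal R$ and $(j',n'\bmod N)\ne(j^*,n\bmod N)$. Let $E$ be the event that $j^*$ exists and there is no collision for $i=2,3$.

**Lemma 4.** On $E$, after the search the pairs played are $z_0(s^*),z_1(s^*),\dots$, cyclically forever, with $s^*=(j^*,f(j^*))=(j^*,g(j^*))$.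

*Proof.* As $f(j^*)=g(j^*)$, we have $\zeta_2^{j^*}=\zeta_3^{j^*}$. We show by induction on $n$ that $n$ stages after the search the window is $\mathcal W_i(j^*,n)$ for both $i$; for $n=0$ we have just seen it. Given this window, rule 1 applies, and Player $i$ uses some pair $(j',n')$ with $\mathcal W_i(j',n')=\mathcal W_i(j^*,n)$. Whenever $n-N\ge k$, both $\mathcal W_i(j,n)$ and $\mathcal W_i(j,n-N)$ consist of code symbols only, so they are equal by periodicity. Subtracting $N$ as long as the index is at least $N+k$, we bring $n$ and $n'$ into $\mathcal R$ without changing the windows or the residues mod $N$. Since there is no collision, $j'=j^*$ and $n'\equiv n\pmod N$. So Player $i$ plays his component of $z_{n\bmod N}(s^*)=\zeta_i^{j^*}(n)$. This holds for both players, so the next window is $\mathcal W_i(j^*,n+1)$ for both. $\square$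

## 10. Windows rarely collide

**Lemma 5.** $\Pr(E^c)\le20/k^3$, where the probability is over $z,f,g$ (independent).

*Proof.* The events $f(j)=g(j)$ are independent over $j$, each of probability $2^{-B}$, so by (5)
$$\Pr(j^*\text{ does not exist})=(1-2^{-B})^J\le e^{-J2^{-B}}\le e^{-k}.$$
Now fix $f,g$ such that $j^*$ exists, fix $i$, and use only the randomness of $z$. Write $\mathcal W=\mathcal W_i$. The keys $(j,f_i(j))$ for different $j$ are distinct, so their codewords are independent. For $j=j^*$ the key is $s^*$.

**Step 1 (where the first $\#\#$ is).** This tells how much of a window is code. Number the symbols of a window $0,\dots,k-1$. In $\mathcal W(j,n)$ the first $\#\#$ occurs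

* nowhere if $n\in\{0,1\}$;
* exactly at index $k-n$ if $2\le n\le k$: the block part has no $\#\#$ and ends with a digit, which is not $\#$, and then $z_0=z_1=\#$;
* at some index $\le q-1$ if $n>k$: the first position $\equiv0\pmod q$ in the stretch has index at most $q-1$, and its successor is still inside.

**Step 2 (the possible pairs $n,n'$).** We bound, for each fixed pair $n,n'\in\mathcal R$, the probability that some $j'$ gives a collision $\mathcal W(j',n')=\mathcal W(j^*,n)$.

*Case 1: $n\le1$ or $n'\le1$.* Equal windows both contain $\#\#$ or both do not, so both $n,n'\le1$. The last symbol is a digit for index $0$ and $\#$ for index $1$, hence $n=n'$. As $k\ge\ell+1$, the window contains $\beta_B$ completely, so $j'=j^*$. There is no collision.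

*Case 2: $2\le n,n'\le k$.* By Step 1, equality forces $n=n'$, so a collision needs $j'\ne j^*$. Put $p=k-n$, the number of block symbols in the window. If $p\ge m$, all digits of $j'$ are visible and $j'=j^*$, a contradiction. So $p<m$, and $j'$ shares with $j^*$ the last $p$ digits, which leaves at most $3^{m-p}$ values of $j'$. For each of them the words $z_0\dots z_{n-1}$ of two distinct keys agree with probability at most $2^{-b(k-p)}$: condition on one word and multiply the probabilities of the coordinates of the other. As $\lfloor(k-p)/q\rfloor\ge\kappa-p/q-1$, (7) gives $b(k-p)\ge k+\kappa-p-p/q-3$. So the expected number of such $j'$ is at most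
$$3^{m-p}2^{-b(k-p)}\le8J2^{-(k+\kappa)}\big(2^{1+1/q}/3\big)^p\le8J2^{-(k+\kappa)}, \tag{8}$$
because $2^{1+1/q}\le3$. Here one sees why the digits are ternary: a visible digit excludes a factor $3$ of the candidates, and the code symbol that it replaces carries only about $1+1/q$ bits on average.

*Case 3: $2\le n\le k<n'$.* First let $j'\ne j^*$. Given $z(s^*)$, the word $\mathcal W(j^*,n)$ is fixed, and the pure code window $\mathcal W(j',n')$ equals it with probability at most $2^{-b(k)}=4\cdot2^{-(k+\kappa)}$. Summing over $j'$ gives at most $4J2^{-(k+\kappa)}$. Now let $j'=j^*$, so $n\not\equiv n'\pmod N$. The positions of the first $\#\#$ give $k-n\le q-1$. The last $n$ symbols of the two windows are the stretches $[0,n)$ and $[n'-n,n')$ of the same codeword, so Lemma 2 with $L=n\le k\le N/2$ bounds the probability by $2^{-b(n)}\le2^{-(k-q-1)}\le2^{-k/2}$.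

*Case 4: $2\le n'\le k<n$.* Put $p=k-n'$; by Step 1 necessarily $p\le q-1<m$. First let $j'\ne j^*$. Given $z(s^*)$, the word $\mathcal W(j^*,n)$ is fixed, and its first $p$ symbols must be the last $p$ digits of $j'$. That leaves at most $3^{m-p}$ values of $j'$. Each matches on the remaining $k-p$ code symbols with probability at most $2^{-b(k-p)}$, and (8) bounds the sum by $8J2^{-(k+\kappa)}$. If $j'=j^*$, compare the last $n'$ symbols, which are the stretches $[n-n',n)$ and $[0,n')$ of the same codeword; as in Case 3 the probability is at most $2^{-k/2}$.

*Case 5: $n,n'>k$.* For $j'\ne j^*$ we get in total at most $J2^{-b(k)}=4J2^{-(k+\kappa)}$. For $j'=j^*$ and $n\not\equiv n'\pmod N$, Lemma 2 gives at most $2^{-b(k)}\le2^{-k/2}$.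

**Step 3 (summing up).** For each $(n,n')$ the probability that some $j'$ gives a collision is at most $8J2^{-(k+\kappa)}+2^{-k/2}$. By (4) and $|\mathcal R|=N'$, the probability of a collision for Player $i$ is at most
$$N'^2\big(8N'^{-3}+2^{-k/2}\big)\le\frac9{N'}$$
for large $k$. Adding the two players and the non-existence of $j^*$, we get $\Pr(E^c)\le e^{-k}+18/N'\le20/k^3$. $\square$

## 11. No table of Player 1 predicts many keys

Let $\tau$ be a pure $k$-recall strategy of Player 1, $s\in\mathcal S$, $\alpha\in\{0,1\}^k$. Consider a pass in which the pairs are $z_0(s),\dots,z_{N-1}(s)$ and Player 1's actions at positions $0,\dots,k-1$ are $\alpha$. The word $\alpha$ stands for whatever older information he has carried into the pass. For $k\le n<N$ his action $a_n$ is the value of $\tau$ at the $k$ preceding profiles, all within the pass. Let $D$ be the set of diagonal positions in $[k,N)$, and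
$$S_\tau(s,\alpha)=\big|\{n\in D:\ a_n\ne\text{the common bit of }z_n(s)\}\big|,$$
$$\mathrm{Bad}_\tau=\{s\in\mathcal S:\ \exists\alpha,\ S_\tau(s,\alpha)\ge(\tfrac12+\tfrac1k)|D|\}.$$
So the bad keys are those against which $\tau$ may do noticeably better than guessing.

**Lemma 6.** With probability greater than $\frac12$ over $z$, every pure $k$-recall strategy $\tau$ of Player 1 satisfies $|\mathrm{Bad}_\tau|<|\mathcal S|/k^2$.

*Proof.*

**Step 1 (only a small part of the table matters).** $\mathrm{Bad}_\tau$ depends only on the values of $\tau$ on the set $\mathcal M$ of histories of length $k$ whose $(x,y)$-part fits the pattern of forced, free and diagonal positions for some phase mod $q$, with arbitrary actions of Player 1. For each of the $q$ phases the pattern allows at most $2^{k+\kappa+3}$ words of pairs, by Section 7. So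
$$M:=|\mathcal M|\le q\,2^{k+\kappa+3}\,2^k. \tag{9}$$
Hence there are at most $2^M$ classes of strategies $\tau$ such that strategies of one class have the same $\mathrm{Bad}_\tau$ for every realization of $z$.

**Step 2 (one strategy, one key).** Fix $\tau$. For fixed $s,\alpha$ the action $a_n$ depends only on $\alpha,z_0(s),\dots,z_{n-1}(s)$. By Lemma 1 the indicators $\mathbf 1\{a_n\ne\text{common bit of }z_n(s)\}$, $n\in D$, are i.i.d. fair bits. There are $5N/q$ positions that are not diagonal, so $|D|\ge N-5N/q-k\ge N/2$. By Hoeffding with $\eta=1/k$ and a union over the $2^k$ words $\alpha$,
$$\Pr(s\in\mathrm{Bad}_\tau)\le2^ke^{-2|D|/k^2}\le2^ke^{-N/k^2}=2^ke^{-qk}\le e^{-2k}=:\theta.$$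

**Step 3 (one strategy, all keys).** For different $s$ the events $s\in\mathrm{Bad}_\tau$ are independent, because membership of $s$ depends on $z(s)$ only. With $\gamma=k^{-2}$ and $t=\lceil\gamma|\mathcal S|\rceil$, a union over sets of $t$ keys and $\binom{|\mathcal S|}t\le(e|\mathcal S|/t)^t\le(e/\gamma)^t$ give
$$\Pr(|\mathrm{Bad}_\tau|\ge\gamma|\mathcal S|)\le\binom{|\mathcal S|}{t}\theta^t\le(e\theta/\gamma)^t\le e^{-kt}\le e^{-k\gamma|\mathcal S|}=e^{-|\mathcal S|/k},$$
where $e\theta/\gamma=ek^2e^{-2k}\le e^{-k}$ for large $k$.

**Step 4 (more keys than entries).** This is the count of Section 3 with all powers of $k$ in place. We claim $|\mathcal S|\ge k(M+1)$. By (9), $k(M+1)\le2kM\le16kq\,2^{2k+\kappa}$. By (6) it suffices that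
$$\frac{2^{2k+2\kappa}}{36kN'^6}\ge16kq\,2^{2k+\kappa},\qquad\text{that is,}\qquad2^\kappa\ge16\cdot36\,k^2qN'^6 .$$
As $q\le k$ and $N'\le2k^4$, the right side is at most $16\cdot36\cdot64\,k^{27}$, while $2^\kappa\ge k^{28}/2$ by (3). For large $k$ the claim holds.

A union over the at most $2^M$ classes now gives
$$\Pr\big(\exists\tau:\ |\mathrm{Bad}_\tau|\ge|\mathcal S|/k^2\big)\le2^Me^{-(M+1)}<\tfrac12. \qquad\square$$

## 12. Fixing the code, and the payoff bound

**Step 1 (one code with both properties).** By Lemma 5 the expectation over $z$ of $\Pr(E^c\mid z)$ is at most $20/k^3$. By Markov's inequality, $\Pr(E^c\mid z)>40/k^3$ holds with $z$-probability at most $\frac12$. By Lemma 6 the event that some $\tau$ has $|\mathrm{Bad}_\tau|\ge|\mathcal S|/k^2$ has probability less than $\frac12$. So there is a $z$, now fixed, with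
$$\Pr(E^c)\le\frac{40}{k^3}\qquad\text{and}\qquad|\mathrm{Bad}_\tau|<\frac{|\mathcal S|}{k^2}\ \text{ for every }\tau. \tag{10}$$
From here on probabilities are over $f,g$ only. Let Players 2 and 3 use the strategies of Definition 7 with this $z$, and let $\tau$ be any pure strategy of Player 1; pure strategies suffice for the maximum.

**Step 2 (the key is rarely bad).** The pairs played, and hence $s^*$ and $E$, do not depend on $\tau$, because the team ignores Player 1's actions. For a key $(j,w)$ we have $\{s^*=(j,w)\}\subset\{f(j)=w\}\cap\{g(j)=w\}$, so each key has probability at most $4^{-B}$. With (10) and (5),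
$$\Pr(j^*\text{ exists},\ s^*\in\mathrm{Bad}_\tau)\le\frac{|\mathcal S|}{k^2}4^{-B}=\frac{J2^{-B}}{k^2}\le\frac4k.$$

**Step 3 (payoff in one pass).** Suppose that $E$ occurs and $s^*\notin\mathrm{Bad}_\tau$. By Lemma 4 the play after the search consists of passes through $z(s^*)$. In each pass, whatever Player 1's first $k$ actions $\alpha$ in it are, his total payoff is at most
$$k+\frac{5N}q+\Big(\frac12+\frac1k\Big)N,$$
where the first term bounds the first $k$ positions, the second the forced and free positions, and the third the diagonal positions in $D$, where $u=\mathbf 1\{a_n\ne\text{common bit}\}$ and $S_\tau(s^*,\alpha)<(\frac12+\frac1k)|D|$.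

**Step 4 (the search is short compared with $T$).** By (4), $B\le2k$, $\ell\le k$, (3) and $N'\ge k^3$, the search takes at most
$$JB\ell\le2^{k+\kappa}N'^{-3}\cdot2k\cdot k\le2\cdot2^kk^{29-9+2}\le2^kk^{23}$$
stages. If $T\ge2^kk^{24}$ is finite, the search contributes at most $1/k$ to the average, and an incomplete last pass at most $N/T\le1/k$. If $T=\infty$, both contribute $0$.

**Step 5 (total).** Off the event $E\cap\{s^*\notin\mathrm{Bad}_\tau\}$, whose complement has probability at most $\frac{40}{k^3}+\frac4k$, the payoff is at most $1$. Player 1's expected payoff is therefore at most
$$\frac12+\frac1k+\frac kN+\frac5q+\frac2k+\frac4k+\frac{40}{k^3}\le\frac12+\frac{150\log k}{k}$$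
for large $k$: since $q\ge k/(29\log k)$, we have $5/q\le145\log k/k$, and the other terms together are at most $5\log k/k$. This is the upper bound in (2), for every $T\in[2^kk^{24},\infty]$. With the lower bound of Section 5 the Theorem is proved, and
$$\lim_{k\to\infty}Val'G^\infty[k,k,k]=\tfrac12. \qquad\blacksquare$$
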